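\title{A continuum of ultratypes of $\mathcal{L}_\infty$-spaces}

\begin{abstract}
We prove that there are $2^{\aleph_0}$ infinite-dimensional $\mathcal{L}_\infty$-spaces no two of which have isomorphic ultrapowers. The spaces can be taken to be separable isometric $L_1$-preduals, and no family of Banach spaces with this property is larger. The examples are $c_0$-sums of renormings $X_b$, $0<b\le 1$, of the space of functions on $[0,1]$ that may jump at the dyadic rationals, where the norm of $X_b$ measures jumps in units of $b$. The sums are indexed by sets $A$ of nonnegative integers, and we show that two of them have isomorphic ultrapowers exactly when they are isomorphic, and exactly when the index sets are at finite Hausdorff distance. The main step is a lower bound for the constant with which an ultrapower of $X_b$ can factor through an ultrapower of a sum of spaces $X_{b'}$ with $b'$ far from $b$.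
\end{abstract}

\section{Introduction}\label{sec:intro}

The scalar field is $\mathbb{R}$ or $\mathbb{C}$, fixed throughout; all arguments work for both. We write $\mathbb{N}=\{1,2,\dots\}$ and $\mathbb{N}_0=\{0,1,2,\dots\}$. Two Banach spaces are \emph{$K$-isomorphic} if there is an isomorphism $u$ between them with $\|u\|\,\|u^{-1}\|\le K$, and their Banach--Mazur distance $d_{BM}$ is the infimum of such $K$.

\subsection*{The problem}
Let $\lambda\ge1$. A Banach space $X$ is an \emph{$\mathcal{L}_{\infty,\lambda}$-space} if every finite-dimensional subspace $E\subset X$ is contained in a finite-dimensional subspace $F\subset X$ with $d_{BM}(F,\ell_\infty^n)\le\lambda$, where $n=\dim F$. It is an \emph{$\mathcal{L}_\infty$-space}, in the sense of Lindenstrauss and Pe\l czy\'nski, if this holds for some $\lambda$. All $\mathcal{L}_\infty$-spaces in this paper are infinite-dimensional.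

Let $\mathcal{U}$ be an ultrafilter on a set $\Lambda$. The \emph{ultrapower} $X_{\mathcal{U}}$ is the quotient of the space of bounded families $(x_j)_{j\in\Lambda}$ in $X$, with the supremum norm, by the closed subspace of families with $\lim_{\mathcal{U}}\|x_j\|=0$. The class of $(x_j)$ is written $[x_j]$, and $\|[x_j]\|=\lim_{\mathcal{U}}\|x_j\|$. Following Henson and Moore, we say that $X$ and $Y$ have the \emph{same ultratype} if there are ultrafilters $\mathcal{U}$ and $\mathcal{V}$, possibly on different index sets, such that $X_{\mathcal{U}}$ and $Y_{\mathcal{V}}$ are linearly isomorphic.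

For $\mathcal{L}_\infty$-spaces this relation has to detect something finer than the list of finite-dimensional subspaces, because that list is always the same. Indeed, let $X$ and $Y$ be $\mathcal{L}_{\infty,\lambda}$-spaces. A finite-dimensional subspace of $X$ is, up to a constant arbitrarily close to $\lambda$, a subspace of some $\ell_\infty^n$; and $Y$, being infinite-dimensional, contains such a copy of $\ell_\infty^m$ for some $m\ge n$. So every finite-dimensional subspace of $X$ appears in $Y$ with distortion essentially $\lambda^2$. This might suggest that there are very few ultratypes of $\mathcal{L}_\infty$-spaces. It is known that there are at least two: that of the infinite-dimensional \emph{$C$-spaces}, the spaces $C(K)$ with $K$ an infinite compact Hausdorff space, and that of the spaces of almost universal disposition (the spaces $X$ such that a linear isometry into $X$ defined on a subspace of a finite-dimensional space $F$ extends, for every $\varepsilon>0$, to an operator $F\to X$ that distorts norms by a factor at most $1+\varepsilon$; this notion is not used below). At the other extreme,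 a counting argument from model theory bounds the number of ultratypes by $2^{\aleph_0}$ (Theorem~\ref{thm:exact}). The following conjecture, posed in \cite{SIBS}, says that the upper extreme is the truth.

\begin{quote}
\textbf{Conjecture.} There is a family of $2^{\aleph_0}$ infinite-dimensional $\mathcal{L}_\infty$-spaces no two of which have the same ultratype.
\end{quote}

\subsection*{The spaces and the results}
Let $\Gamma$ be the set of dyadic rationals in the open interval $(0,1)$. Let $D$ be the space of scalar functions $f$ on $[0,1]$ that are right-continuous, have left limits $f(t-)$, and are continuous at every point of $[0,1]\setminus\Gamma$. Such functions are bounded (Lemma~\ref{lem:approx}). For $f\in D$ let $qf$ be the family of jumps,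
\[
(qf)(d)=f(d)-f(d-),\qquad d\in\Gamma ,
\]
and for $0<b\le1$ let
\[
X_b=(D,\|\cdot\|_b),\qquad \|f\|_b=\max\bigl(\|f\|_\infty,\ b^{-1}\|qf\|_\infty\bigr).
\]
Thus $X_b$ measures values in units of $1$ and jumps in units of $b$. Since $\|qf\|_\infty\le2\|f\|_\infty$,
\begin{equation}\label{eq:norms}
\|f\|_\infty\le\|f\|_b\le\frac2b\|f\|_\infty,\qquad \|f\|_{b'}\le\|f\|_b\le\frac{b'}{b}\|f\|_{b'}\quad(b\le b').
\end{equation}
All the $X_b$ are isomorphic to each other, so no single $X_b$ is of use for the Conjecture. What can be used is that the isomorphism constants degenerate, and an infinite sum makes the degeneration visible. For a nonempty set $A\subset\mathbb{N}_0$ let $X_A$ be the $c_0$-sum, over $(n,k)\in\mathbb{N}\times A$, of the spaces $X_{2^{-k}}$; it contains countably many copies of $X_{2^{-k}}$ for each $k\in A$. Recall that the Hausdorff distance of $A$ and $B$ is the larger of $\sup_{a\in A}\operatorname{dist}(a,B)$ and $\sup_{k\in B}\operatorname{dist}(k,A)$, and that an \emph{isometric $L_1$-predual} is a Banach space whose dual is isometric to a space $L_1(\mu)$.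

\begin{theorem}\label{thm:main}
Each $X_A$ is a separable infinite-dimensional $\mathcal{L}_\infty$-space, $4$-isomorphic to an isometric $L_1$-predual. For nonempty $A,B\subset\mathbb{N}_0$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X_A$ is isomorphic to a complemented subspace of $X_B$;
\item[(2)] some ultrapower of $X_A$ is isomorphic to a complemented subspace of some ultrapower of $X_B$;
\item[(3)] $\sup_{a\in A}\operatorname{dist}(a,B)<\infty$.
\end{enumerate}
Moreover, $X_A$ and $X_B$ have the same ultratype if and only if they are isomorphic, and if and only if $A$ and $B$ are at finite Hausdorff distance.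
\end{theorem}

\begin{corollary}\label{cor:continuum}
The Conjecture is true. More precisely, there is a family of $2^{\aleph_0}$ separable infinite-dimensional Banach spaces, no two of which have the same ultratype, such that each is the closure of a directed union of isometric copies of spaces $\ell_\infty^n$, an $\mathcal{L}_{\infty,\lambda}$-space for every $\lambda>1$, and an isometric $L_1$-predual. None of them has the ultratype of the $C$-spaces.
\end{corollary}

\begin{theorem}\label{thm:exact}
A family of Banach spaces no two of which have the same ultratype has at most $2^{\aleph_0}$ members. Hence the largest cardinality of such a family of $\mathcal{L}_\infty$-spaces is exactly $2^{\aleph_0}$.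
\end{theorem}

\subsection*{Why the parameter can be recovered}
The substance of Theorem~\ref{thm:main} is the implication (2)$\Rightarrow$(3): an ultrapower of $X_b$ cannot sit, with a moderate projection constant, in an ultrapower of a sum of spaces $X_{b'}$ all of whose parameters are far from $b$. Three facts explain this. First, the identity of $X_b$ does not factor through a space of continuous functions $C_0(M)$ with constant below $1/(64b)$. Second, for $b'\gg b$ the space $X_{b'}$ is $(2/b')$-isomorphic to the $C$-space $D$, and $2/b'$ is small compared with $1/b$. Third, for $b'\ll b$ the space $X_{b'}$ is close to a space $C_0(M)$ in a different sense: both lie in a common superspace, each within $b'$ of the other, and an error $b'$ is negligible for an argument that gains about $b$ at each step. So, seen from the scale $b$, a sum of spaces with much larger and much smaller parameters looks like a space $C_0(M)$, and $X_b$ does not. Proposition~\ref{prop:key} turns this into one estimate.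

Section~\ref{sec:prelim} collects the standard facts, and Section~\ref{sec:D} shows that $X_A$ is an $\mathcal{L}_\infty$-space. Section~\ref{sec:walk} presents the mechanism of the estimate in its simplest case. Sections~\ref{sec:gap} and~\ref{sec:key} prove the estimate, Section~\ref{sec:class} derives Theorem~\ref{thm:main}, Section~\ref{sec:cons} contains the order of the constants, Corollary~\ref{cor:continuum} and the order structure of the family, and Section~\ref{sec:upper} proves Theorem~\ref{thm:exact}.

\section{Ultrapowers, factorization and $C_0$-spaces}\label{sec:prelim}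

\subsection*{Sums and ultrapowers}
For Banach spaces $V_i$, $i\in I$, the $c_0$-sum $c_0(I;V_i)$ consists of the families $(v_i)$ such that $\{i:\|v_i\|>\varepsilon\}$ is finite for every $\varepsilon>0$, with the supremum norm; $V\oplus_\infty V'$ is the case of two summands. An operator $u:V\to V'$ induces $u_{\mathcal{U}}:V_{\mathcal{U}}\to V'_{\mathcal{U}}$, $[v_j]\mapsto[uv_j]$, with $\|u_{\mathcal{U}}\|\le\|u\|$, and this construction respects composition and identities. Hence an isomorphism induces an isomorphism with $\|(u_{\mathcal{U}})^{-1}\|\le\|u^{-1}\|$, and an isometric embedding induces an isometric embedding. Since limits along $\mathcal{U}$ commute with the maximum of two numbers, $(V\oplus_\infty V')_{\mathcal{U}}=V_{\mathcal{U}}\oplus_\infty V'_{\mathcal{U}}$ isometrically. If $\mathcal{U}$ is principal, then $V_{\mathcal{U}}$ is isometric to $V$; so every statement about all ultrapowers contains a statement about the space itself.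

\subsection*{Factorization}
We say that \emph{$V$ factors through $V'$ with constant $K$} if there are operators $T:V\to V'$ and $P:V'\to V$ with $PT=\mathrm{id}_V$ and $\|T\|\,\|P\|\le K$. A space $V$ factors through $V'$ with some constant if and only if it is isomorphic to a complemented subspace of $V'$: if $PT=\mathrm{id}_V$, then $T$ is an isomorphism onto its range and $TP$ is a projection onto that range, and conversely an embedding $T$ and a projection $\pi$ onto $TV$ give $P=T^{-1}\pi$. Constants multiply under composition, and if $V$ factors through $V'$ with constant $K$, then so does $V_{\mathcal{U}}$ through $V'_{\mathcal{U}}$.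

\subsection*{$C_0$-spaces}
A \emph{$C_0$-space} is a Banach space isometric to $C_0(M)$, the continuous functions vanishing at infinity on a locally compact Hausdorff space $M$; we allow $M=\emptyset$. We use four standard facts.
\begin{enumerate}
\item[(C1)] A closed self-adjoint subalgebra $\mathcal{A}$ of $\ell_\infty(S)$ is a $C_0$-space, and a $C$-space if it contains the constants. For complex scalars $\mathcal{A}$ is a commutative $C^*$-algebra and this is Gelfand's theorem; for real scalars $\mathcal{A}$ is the self-adjoint part of the complex algebra $\mathcal{A}+i\mathcal{A}$.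
\item[(C2)] $C_0(M_1)\oplus_\infty C_0(M_2)=C_0(M_1\sqcup M_2)$, where $\sqcup$ is the disjoint union.
\item[(C3)] An ultrapower of a $C_0$-space is a $C_0$-space. For complex scalars it is a commutative $C^*$-algebra under the coordinatewise operations; for real scalars it is the self-adjoint part of the ultrapower of the complex space.
\item[(C4)] The dual of $C_0(M)$ is the space of regular Borel measures $\nu$ on $M$, with $\|\nu\|=|\nu|(M)$. If $0\le W\in C_0(M)$, then
\[
\int W\,d|\nu|=\sup\Bigl\{\Bigl|\int\psi W\,d\nu\Bigr|:\ \psi\in C_0(M),\ \|\psi\|\le1\Bigr\},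
\]
since both sides are the norm of the measure $W\nu$.
\end{enumerate}

\section{Functions with dyadic jumps}\label{sec:D}

The oscillation of $f$ on a set $J$ is $\sup_{s,t\in J}|f(s)-f(t)|$. For a finite set $\Delta=\{t_1<\dots<t_{N-1}\}\subset\Gamma$ put $t_0=0$, $t_N=1$, and call the intervals $[t_{i-1},t_i)$, $1\le i<N$, and $[t_{N-1},1]$ the \emph{pieces} of $\Delta$.

\begin{lemma}\label{lem:approx}
Let $f\in D$ and $\varepsilon>0$. There is a finite set $\Delta\subset\Gamma$ such that $f$ has oscillation at most $\varepsilon$ on each piece of $\Delta$. For such $\Delta$, $|(qf)(d)|\le\varepsilon$ for all $d\in\Gamma\setminus\Delta$. In particular, $f$ is bounded and $qf\in c_0(\Gamma)$.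
\end{lemma}

\begin{proof}
Every $\tau\in[0,1]$ has an open neighborhood $J_\tau$ with the following property. If $\tau\in\Gamma$, then $f$ has oscillation at most $\varepsilon$ on $J_\tau\cap[0,\tau)$ and on $J_\tau\cap[\tau,1]$, because $f$ stays within $\varepsilon/2$ of $f(\tau-)$ just left of $\tau$ and of $f(\tau)$ just right of it. If $\tau\notin\Gamma$, then $f$ has oscillation at most $\varepsilon$ on $J_\tau\cap[0,1]$, by continuity. Take a finite subcover $J_{\tau_1},\dots,J_{\tau_k}$ of $[0,1]$ and a finite set $\Delta\subset\Gamma$ that contains those $\tau_i$ that lie in $\Gamma$ and whose pieces are shorter than a Lebesgue number of the subcover. Each piece lies in some $J_{\tau_i}$. If $\tau_i\in\Gamma$, then $\tau_i\in\Delta$, so the piece lies in $[0,\tau_i)$ or in $[\tau_i,1]$. In all cases the oscillation on the piece is at most $\varepsilon$. A point $d\in\Gamma\setminus\Delta$ is interior to a piece, so $f(d-)$ is a limit of values within $\varepsilon$ of $f(d)$.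
\end{proof}

One-sided limits and continuity at a point pass to products, complex conjugates and uniform limits. So $D$ is a closed self-adjoint subalgebra of $\ell_\infty([0,1])$ containing the constants, and $(D,\|\cdot\|_\infty)$ is a $C$-space by (C1). When we write $D$ as a Banach space we mean this norm. The operator $q:D\to c_0(\Gamma)$ has norm at most $2$ and kernel $C[0,1]$.

\begin{remark}\label{rem:cantor}
The space $D$ is isometric to $C(\{0,1\}^{\mathbb{N}})$, so the $X_b$ are renormings of the space of continuous functions on the Cantor set. To see this, match the pieces of $\Delta_n=\{k2^{-n}:0<k<2^n\}$ with the binary words of length $n$ in increasing order. This identifies, isometrically and compatibly in $n$, the functions constant on the pieces of $\Delta_n$ with the functions on $\{0,1\}^{\mathbb{N}}$ that depend on the first $n$ coordinates. The former are dense in $D$ by Lemma~\ref{lem:approx}, since every finite $\Delta\subset\Gamma$ lies in some $\Delta_n$; the latter are dense in $C(\{0,1\}^{\mathbb{N}})$ by the Stone--Weierstrass theorem.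
\end{remark}

Any null family of jumps can be realized by a function no larger than the largest jump.

\begin{lemma}\label{lem:lift}
For every $x\in c_0(\Gamma)$ there is $s\in D$ with $qs=x$ and $\|s\|_\infty\le\|x\|$.
\end{lemma}

\begin{proof}
Suppose first that $x$ has finite support. Choose $\delta>0$ such that the intervals $(d-\delta,d+\delta)$, $d\in\operatorname{supp}x$, are disjoint and lie in $(0,1)$. On $(d-\delta,d+\delta)$ put $s(t)=\pm\frac{x_d}{2}\bigl(1-|t-d|/\delta\bigr)$, with $+$ for $t\ge d$ and $-$ for $t<d$, and put $s=0$ elsewhere. Then $s$ jumps by $x_d$ at $d\in\operatorname{supp}x$, is continuous at all other points, and $\|s\|_\infty=\|x\|/2$. In general let $x^{(k)}$, $k\ge1$, be the restriction of $x$ to the finite set $\{d:2^{-k}\|x\|<|x_d|\le2^{-(k-1)}\|x\|\}$, and let $s^{(k)}$ be its lift. Then $x=\sum_kx^{(k)}$ and $\|s^{(k)}\|_\infty\le2^{-k}\|x\|$, so $s=\sum_ks^{(k)}$ converges in $D$, $\|s\|_\infty\le\|x\|$, and $qs=x$ because $q$ is bounded.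
\end{proof}

To show that $X_A$ is an $\mathcal{L}_\infty$-space we look for finite-dimensional subspaces of $D$ that are close to $\ell_\infty^n$ in the norm $\|\cdot\|_b$, uniformly in $b$. Step functions will not do: the jump of a step function is a difference of values on neighboring pieces, and these constraints are coupled along the whole interval. Piecewise affine functions have two free values on each piece, so the two one-sided values $u=g(t-)$ and $v=g(t)$ at a breakpoint are independent of all other breakpoints. The unit ball of $\|\cdot\|_b$ imposes on them three conditions, $|u|\le1$, $|v|\le1$, $|v-u|\le b$, one too many for a cube. The remedy is to use the coordinates $u$ and $y=u+b^{-1}(v-u)$. Then $v=(1-b)u+by$ is a convex combination of $u$ and $y$, and the condition on $v$ follows from the other two. Accordingly, put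
\[
y_d(f)=f(d-)+b^{-1}(qf)(d),\qquad \|f\|'_b=\max\Bigl(\|f\|_\infty,\ \sup_{d\in\Gamma}|y_d(f)|\Bigr),\qquad Y_b=(D,\|\cdot\|'_b),
\]
and let $Y_A$ be the $c_0$-sum over $(n,k)\in\mathbb{N}\times A$ of the spaces $Y_{2^{-k}}$.

\begin{proposition}\label{prop:Linf}
Let $A\subset\mathbb{N}_0$ be nonempty. Then $Y_A$ is $4$-isomorphic to $X_A$, it is separable, and it is the closure of a directed union of isometric copies of spaces $\ell_\infty^n$. It is an $\mathcal{L}_{\infty,\lambda}$-space for every $\lambda>1$ and an isometric $L_1$-predual, and $X_A$ is an $\mathcal{L}_{\infty,4\lambda}$-space for every $\lambda>1$.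
\end{proposition}

\begin{proof}
\emph{The two norms.} We have $|y_d(f)|\le\|f\|_\infty+b^{-1}\|qf\|_\infty\le2\|f\|_b$ and $b^{-1}|(qf)(d)|\le|y_d(f)|+|f(d-)|\le2\|f\|'_b$. Hence $\|f\|'_b\le2\|f\|_b$ and $\|f\|_b\le2\|f\|'_b$ for every $b$, and the identity map is a $4$-isomorphism between $X_A$ and $Y_A$.

\emph{Cubes.} Fix $b$. For a finite set $\Delta=\{t_1<\dots<t_{N-1}\}\subset\Gamma$ let $F_\Delta\subset D$ be the space of functions that are affine on each piece of $\Delta$. It has dimension $2N$. A function $g\in F_\Delta$ is determined by the $2N$ numbers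
\[
g(0),\quad g(1),\quad u_i=g(t_i-),\quad y_i=y_{t_i}(g)\qquad(1\le i\le N-1),
\]
because $g(t_i)=(1-b)u_i+by_i$; so these numbers are coordinates on $F_\Delta$. Let $m$ be the largest of their moduli. Then $m\le\|g\|'_b$ by definition. Conversely, $|g(t_i)|\le(1-b)m+bm=m$. Every value of $g$ is a convex combination of the two one-sided values at the ends of a piece, so $\|g\|_\infty\le m$. For $d\in\Gamma\setminus\Delta$ there is no jump, so $|y_d(g)|=|g(d)|\le m$. Therefore $\|g\|'_b=m$, and $(F_\Delta,\|\cdot\|'_b)$ is isometric to $\ell_\infty^{2N}$. Also $F_\Delta\subset F_{\Delta'}$ when $\Delta\subset\Delta'$.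

\emph{Density.} Let $f\in D$, $\varepsilon>0$, and let $\Delta$ be as in Lemma~\ref{lem:approx}. Let $g\in F_\Delta$ satisfy $g(0)=f(0)$, $g(1)=f(1)$, $g(t_i-)=f(t_i-)$ and $g(t_i)=f(t_i)$. For $t$ in a piece, $g(t)$ is a convex combination of two numbers within $\varepsilon$ of $f(t)$, so $\|f-g\|_\infty\le\varepsilon$. The function $f-g$ has no jump on $\Delta$, and off $\Delta$ its jumps are those of $f$, of modulus at most $\varepsilon$. So $\|f-g\|_b\le\varepsilon/b$, and $\bigcup_\Delta F_\Delta$ is dense in $X_b$ and in $Y_b$.

\emph{The sum.} For finite $J\subset\mathbb{N}\times A$ and finite $\Delta\subset\Gamma$, the elements of $Y_A$ supported in $J$ with all coordinates in $F_\Delta$ form a subspace $F_{J,\Delta}$ isometric to $\ell_\infty^{2N|J|}$. These countably many subspaces are directed by inclusion and have dense union, so $Y_A$ is separable.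

\emph{Perturbation.} Let $E\subset Y_A$ have basis $e_1,\dots,e_k$, and extend the coordinate functionals to $e_1^*,\dots,e_k^*\in Y_A^*$. Given $0<\rho<1$, choose one subspace $F=F_{J,\Delta}$ and $f_1,\dots,f_k\in F$ with $\sum_i\|e_i^*\|\,\|f_i-e_i\|\le\rho$. The operator $Sx=x+\sum_ie_i^*(x)(f_i-e_i)$ satisfies $\|S-\mathrm{id}\|\le\rho$ and $Se_i=f_i$. So $S$ is invertible, $E\subset S^{-1}F$, and $S^{-1}F$ is $\frac{1+\rho}{1-\rho}$-isomorphic to $F$. Thus $Y_A$ is an $\mathcal{L}_{\infty,\lambda}$-space for every $\lambda>1$. This property characterizes isometric $L_1$-preduals (Lindenstrauss; Lazar and Lindenstrauss \cite{LL}). Transporting the subspaces by the $4$-isomorphism gives the statement about $X_A$.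
\end{proof}

\section{The walk, in the simplest case}\label{sec:walk}

The lifting in Lemma~\ref{lem:lift} is not linear: the width $\delta$ is chosen after the support of $x$ is known. No linear lifting exists, and the proof of this fact is the model for the main estimate.

\begin{proposition}\label{prop:nolift}
There is no bounded linear operator $S:c_0(\Gamma)\to D$ with $qS=\mathrm{id}$.
\end{proposition}

\begin{proof}
Suppose $S$ exists. Let $s_d\in D$ be the image of the unit vector at $d\in\Gamma$, and write $f(d+)$ for $f(d)$. Two properties are in conflict.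

\emph{Boundedness.} For distinct $d^1,\dots,d^r\in\Gamma$ the function $W_r=\sum_{i\le r}|s_{d^i}|\in D$ satisfies $W_r\le\|S\|$. Indeed, given $t$, choose unimodular $c_i$ with $c_is_{d^i}(t)=|s_{d^i}(t)|$; then $W_r(t)$ is the value at $t$ of the image under $S$ of a vector of norm one.

\emph{Gain.} Since $s_d(d+)-s_d(d-)=1$, every $d$ has a side $\mathrm{s}(d)\in\{+,-\}$ with $|s_d(d\,\mathrm{s}(d))|\ge\frac12$.

Now walk. Let $d^1$ be arbitrary. Given distinct $d^1,\dots,d^r$, put $\Phi_r=W_r(d^r\,\mathrm{s}(d^r))$, the one-sided limit of $W_r$ at $d^r$ on the good side. On a short open interval adjacent to $d^r$ on that side, $W_r\ge\Phi_r-\frac14$. Choose a new point $d^{r+1}\in\Gamma$ in this interval. Then \emph{both} one-sided values $W_r(d^{r+1}\pm)$ are at least $\Phi_r-\frac14$, so nothing is lost by passing to the good side of $d^{r+1}$, whichever it is: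
\[
\Phi_{r+1}=W_r(d^{r+1}\,\mathrm{s}(d^{r+1}))+|s_{d^{r+1}}(d^{r+1}\,\mathrm{s}(d^{r+1}))|\ge\Phi_r-\tfrac14+\tfrac12 .
\]
So $\Phi_r\to\infty$, while $\Phi_r\le\|S\|$.
\end{proof}

The proof uses that $\Gamma$ is dense, so that there is a new jump point on either side of the old one and as close as we please. For a finite set of jump points the disjoint tents of Lemma~\ref{lem:lift} give a linear lifting of norm $\frac12$.

The parameter $b$ does not appear in Proposition~\ref{prop:nolift}, and $D$ itself is a $C$-space. To see how $b$ enters, suppose that $X_b$ factors through $C_0(M)$ by $T$ and $P$ with $\|T\|\le K$, $\|P\|\le1$; what follows is an outline, and the proof is in Section~\ref{sec:key}. No lifting is given, so we must make one. For $t\in\Gamma$ let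
\begin{equation}\label{eq:xi}
\xi_t=-\tfrac b2\ \text{ on }[0,t),\qquad \xi_t=\tfrac b2\ \text{ on }[t,1].
\end{equation}
This function has one jump, of height $b$, so $\|\xi_t\|_b=1$. A sum $\sum_{i\le k}c_i\xi_{t_i}$ with distinct $t_i$ and $|c_i|\le1$ has jumps at most $b$ and supremum norm at most $kb/2$. So up to $2/b$ of the $\xi_t$ behave like unit vectors of $c_0$, and no more than that: $\sum_{i\le k}\xi_{t_i}$ has the value $kb/2$ at $1$. Put $g_t=T\xi_t\in C_0(M)$. At each point of $M$ any $\lfloor 2/b\rfloor$ of the numbers $|g_t|$ have sum at most $K$, so few of them exceed a level $\eta$ of order $Kb$, and the truncated functions $(|g_t|-\eta)_+$ have \emph{all} finite sums bounded by $K$. They replace the functions $|s_d|$. The evaluations at $d\pm$ are replaced by the measures $\nu_d^\pm$ on $M$ that represent $w\mapsto(Pw)(d\pm)$. Their difference is $b\sigma_d$, where $\sigma_d$ represents $w\mapsto b^{-1}q(Pw)(d)$, has norm at most $1$, and satisfies $\int g_d\,d\sigma_d=1$. Truncation costs at most $\eta\|\sigma_d\|$, so one of the two measures $|\nu_d^\pm|$ integrates $(|g_d|-\eta)_+$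 to at least $\frac b2(1-\eta)$. This gain is positive as soon as $Kb$ is small, and then the walk gives a contradiction. This is why the critical constant is of order $1/b$.

Three further difficulties are met in the general case.
\begin{itemize}
\item The functions $W_r$ now live on $M$, where ``close on the left'' has no meaning. We shall use (C4) to replace $W_r$ by one test function $w$ with $|w|\le W_r$, and move on $[0,1]$ with the function $Pw$.
\item The function $Pw$ lies in an ultrapower of $X_b$, and a point of $\Gamma$ is then too coarse. Let $\mathcal{U}$ be a nonprincipal ultrafilter on $\mathbb{N}$, let $t_j\in\Gamma$ decrease strictly to $t\in\Gamma$, and consider $[\xi_{t_j}]$: the limit of $\xi_{t_j}(t)$ is $-\frac b2$, but the limit of $\xi_{t_j}(t'\pm)$ is $\frac b2$ for every $t'>t$. So we walk with families $d=(d_j)$ of points, one for each coordinate.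
\item The target is a sum of spaces $X_{b'}$, and for small $b'$ these are not isomorphic to $C_0$-spaces with a usable constant. The next section supplies the substitute.
\end{itemize}

\section{Small parameters: closeness to a $C_0$-space}\label{sec:gap}

When $b$ is small, the jumps of a function in the unit ball of $X_b$ can be removed by a change of size $b$ in the supremum norm. If the normalized jumps are recorded in a separate coordinate, $X_b$ becomes a small perturbation of $C[0,1]\oplus_\infty c_0(\Gamma)$. Let $I$ be a set, $0<b_i\le1$ for $i\in I$, and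
\[
Z=c_0(I;X_{b_i}),\qquad G=c_0(I;D)\oplus_\infty c_0(I\times\Gamma),\qquad L=c_0(I;C[0,1])\oplus_\infty c_0(I\times\Gamma)\subset G .
\]
The space $L$ is a closed self-adjoint subalgebra of $\ell_\infty\bigl((I\times[0,1])\sqcup(I\times\Gamma)\bigr)$, hence a $C_0$-space by (C1). The map $\iota:Z\to G$, $\iota f=\bigl((f_i)_i,(b_i^{-1}qf_i)_i\bigr)$, is well defined by Lemma~\ref{lem:approx} and is an isometric embedding by the definition of $\|\cdot\|_{b_i}$. We identify $Z$ with $\iota Z$, and for an ultrafilter $\mathcal{V}$ we regard $Z_{\mathcal{V}}$ and $L_{\mathcal{V}}$ as subspaces of $G_{\mathcal{V}}$.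

\begin{lemma}\label{lem:gap}
Let $0<\varepsilon\le1$ and $b_i\le\varepsilon$ for all $i\in I$, and let $\mathcal{V}$ be an ultrafilter.
\begin{enumerate}
\item[(i)] For every $z\in Z_{\mathcal{V}}$ there is $h\in L_{\mathcal{V}}$ with $\|z-h\|\le\varepsilon\|z\|$.
\item[(ii)] For every $h\in L_{\mathcal{V}}$ there is $z\in Z_{\mathcal{V}}$ with $\|z-h\|\le\varepsilon\|h\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first prove both statements for $Z$ and $L$ in $G$. For $x=(x_i)_i\in c_0(I\times\Gamma)$, with $x_i\in c_0(\Gamma)$, Lemma~\ref{lem:lift} gives $s_i\in D$ with $qs_i=b_ix_i$ and $\|s_i\|_\infty\le b_i\|x_i\|$. Then $s=(s_i)\in c_0(I;D)$ and $\|s\|\le\varepsilon\|x\|$.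

(i) Given $f\in Z$, take $x_i=b_i^{-1}qf_i$, so that $\|x\|\le\|f\|$. Each $f_i-s_i$ has no jumps and is continuous, so $h=(f-s,x)\in L$, and $\iota f-h=(s,0)$ has norm at most $\varepsilon\|f\|$.

(ii) Given $h=(a,x)\in L$, put $f=a+s$. Then $b_i^{-1}qf_i=x_i$, and $\|f_i\|_{b_i}=\max(\|a_i+s_i\|_\infty,\|x_i\|)\le\|a_i\|_\infty+\|x_i\|$ tends to $0$ on $I$. So $f\in Z$, and $\iota f-h=(s,0)$ has norm at most $\varepsilon\|h\|$.

For $z=[z_j]\in Z_{\mathcal{V}}$ choose $h_j\in L$ with $\|z_j-h_j\|\le\varepsilon\|z_j\|$. The family $(h_j)$ is bounded, and $\|z-[h_j]\|=\lim_{\mathcal{V}}\|z_j-h_j\|\le\varepsilon\|z\|$. The same lines with the roles of $Z$ and $L$ exchanged give (ii).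
\end{proof}

The correspondences $z\mapsto h$ and $h\mapsto z$ are not linear, and this closeness does not produce a good isomorphism: by Proposition~\ref{prop:sharp}(ii), $X_b$ is at Banach--Mazur distance at least $1/(64b)$ from every $C_0$-space, although it lies within $b$ of one. We shall therefore move single vectors between $Z_{\mathcal{V}}$ and $L_{\mathcal{V}}$ by Lemma~\ref{lem:gap}, and single functionals by the Hahn--Banach theorem in $G_{\mathcal{V}}$.

\section{The main estimate}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $0<\theta<1$ and $0<b\le\theta$. Let $Z=c_0(I;X_{b_i})$ with $0<b_i\le\theta b$ for all $i\in I$, where $I$ may be empty. Let $R$ be a Banach space, possibly $0$, with an isomorphism $\tau$ of $R$ onto a space $C_0(M_1)$ such that $\|\tau\|\le1$ and $\|\tau^{-1}\|\le2\theta/b$. Let $\mathcal{U},\mathcal{V}$ be ultrafilters, and let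
\[
T:(X_b)_{\mathcal{U}}\to R\oplus_\infty Z_{\mathcal{V}},\qquad P:R\oplus_\infty Z_{\mathcal{V}}\to(X_b)_{\mathcal{U}}
\]
be operators with $PT=\mathrm{id}$. Then $\|T\|\,\|P\|>\dfrac1{64\,\theta}$.
\end{proposition}

The number $\theta$ measures the separation of scales. The summand $R$ will collect the spaces $X_{b'}$ with $b'\ge b/\theta$, for which \eqref{eq:norms} gives the constant $2/b'\le2\theta/b$, and $Z$ collects those with $b'\le\theta b$.

We need two lemmas. The first sets up points, sides and jumps in the ultrapower. Let $\mathcal{U}$ be an ultrafilter on $\Lambda$. For $d=(d_j)_{j\in\Lambda}\in\Gamma^\Lambda$ define functionals on $(X_b)_{\mathcal{U}}$ by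
\[
e_d^+[f_j]=\lim_{\mathcal{U}}f_j(d_j),\qquad e_d^-[f_j]=\lim_{\mathcal{U}}f_j(d_j-),\qquad \kappa_d=b^{-1}(e_d^+-e_d^-),
\]
and, with $\xi_t$ as in \eqref{eq:xi}, put $x_d=[\xi_{d_j}]$. Elements $d^1,\dots,d^k$ of $\Gamma^\Lambda$ are \emph{coordinatewise distinct} if $d^1_j,\dots,d^k_j$ are distinct for every $j$. Let $Q=\lfloor2/b\rfloor$. Then $Qb\le2$, and $Q\ge2/b-1\ge1/b$ because $b\le1$.

\begin{lemma}\label{lem:points}
\begin{enumerate}
\item[(i)] The functionals $e_d^+$, $e_d^-$, $\kappa_d$ have norm at most $1$; $\|x_d\|=1$ and $\kappa_d(x_d)=1$.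
\item[(ii)] If $d^1,\dots,d^k$ are coordinatewise distinct, $k\le Q$ and $|c_i|\le1$, then $\|\sum_ic_ix_{d^i}\|\le1$.
\item[(iii)] Let $d^1,\dots,d^r\in\Gamma^\Lambda$, $\mathrm{s}\in\{+,-\}$, $y\in(X_b)_{\mathcal{U}}$ and $\delta>0$. There is $d'\in\Gamma^\Lambda$ with $d'_j\notin\{d^1_j,\dots,d^r_j\}$ for all $j$ and $|e_{d'}^{\pm}(y)-e_{d^r}^{\mathrm{s}}(y)|\le\delta$ for both signs.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The numbers $|f_j(d_j)|$, $|f_j(d_j-)|$ and $b^{-1}|(qf_j)(d_j)|$ are at most $\|f_j\|_b$; take limits along $\mathcal{U}$. Also $\|\xi_t\|_b=1$ and $b^{-1}(q\xi_t)(t)=1$.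

(ii) For each $j$, the function $\sum_ic_i\xi_{d^i_j}$ has supremum norm at most $kb/2\le1$, and its jumps are the numbers $c_ib$, at distinct points. So its norm in $X_b$ is at most $1$.

(iii) Write $y=[f_j]$. For each $j$ there is an open interval adjacent to $d^r_j$, on the right if $\mathrm{s}=+$ and on the left if $\mathrm{s}=-$, on which $f_j$ stays within $\delta$ of the one-sided value of $f_j$ at $d^r_j$ on that side. Since $\Gamma$ is dense, the interval contains a point $d'_j\in\Gamma\setminus\{d^1_j,\dots,d^r_j\}$. Both $f_j(d'_j)$ and $f_j(d'_j-)$ are within $\delta$ of that one-sided value; take limits along $\mathcal{U}$.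
\end{proof}

The second lemma turns a bound for sums of $Q$ functions into a bound for all sums.

\begin{lemma}\label{lem:trunc}
Let $g_1,\dots,g_r\in C_0(M)$, $C>0$ and $\eta\ge C/Q$. Suppose $\sum_{i\in J}|g_i(l)|\le C$ for all $l\in M$ and all $J\subset\{1,\dots,r\}$ with $|J|\le Q$. Then $W=\sum_{i\le r}(|g_i|-\eta)_+$ belongs to $C_0(M)$ and $0\le W\le C$.
\end{lemma}

\begin{proof}
Each summand is continuous and at most $|g_i|$, so $W\in C_0(M)$. Fix $l$ and let $J=\{i:|g_i(l)|>\eta\}$. If $J$ had $Q$ elements or more, $Q$ of them would give a sum larger than $Q\eta\ge C$. So $|J|<Q$ and $W(l)\le\sum_{i\in J}|g_i(l)|\le C$.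
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $K=\|T\|\,\|P\|$; then $K\ge1$ since $PT=\mathrm{id}$. Replacing $T$ by $\|P\|T$ and $P$ by $P/\|P\|$, we may assume $\|P\|\le1$ and $\|T\|\le K$. Suppose, for a contradiction, that $K\theta\le\frac1{64}$; in particular $\theta\le\frac1{64}$. Put
\[
\varepsilon=\theta b,\qquad\eta=2Kb,\qquad\delta=\frac b{64}.
\]

\medskip\noindent\emph{Step 1: the space $C_0(M)$.}
Moduli and truncations need a space of continuous functions. Let $G$ and $L$ be as in Section~\ref{sec:gap}; Lemma~\ref{lem:gap} applies with $\varepsilon=\theta b$. By (C3), $L_{\mathcal{V}}=C_0(M_2)$ for some $M_2$. Let $M=M_1\sqcup M_2$, so that $C_0(M)=C_0(M_1)\oplus_\infty L_{\mathcal{V}}$ by (C2). We write $w=(w_1,w_2)$ for elements of $C_0(M)$. A measure on $M$ is a pair of functionals, on $C_0(M_1)$ and on $L_{\mathcal{V}}$, and its norm is the sum of their norms. Write $Tx=(T_Rx,T_2x)$ and put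
\[
T_1=\tau T_R,\qquad P_1w_1=P(\tau^{-1}w_1,0)\quad(w_1\in C_0(M_1)),\qquad P_2z=P(0,z)\quad(z\in Z_{\mathcal{V}}).
\]
Then $\|T_1\|,\|T_2\|\le K$, $\|P_1\|\le2\theta/b$, $\|P_2\|\le1$ and $P_1T_1+P_2T_2=\mathrm{id}$.

\medskip\noindent\emph{Step 2: a function and three measures for each $d$.}
For every $d\in\Gamma^\Lambda$ we make the following choices, once and for all. By Lemma~\ref{lem:gap}(i) there is $h_d\in L_{\mathcal{V}}$ with $\|h_d-T_2x_d\|\le\varepsilon K$; let $g_d=(T_1x_d,h_d)\in C_0(M)$.

The functionals $P_2^*e_d^\pm$ and $P_2^*\kappa_d$ are defined on $Z_{\mathcal{V}}$, and we need them on $L_{\mathcal{V}}$. If we extended $P_2^*e_d^+$ and $P_2^*e_d^-$ independently, their difference divided by $b$ could have norm $2/b$, and the cost of truncation at level $\eta$ would be $4K$, which is too much. So we extend the left evaluation and the jump, and define the right evaluation from them. Let $\alpha_d^-,\beta_d\in(G_{\mathcal{V}})^*$ be Hahn--Banach extensions, of norm at most $1$, of $P_2^*e_d^-$ and $P_2^*\kappa_d$, and put $\alpha_d^+=\alpha_d^-+b\beta_d$. Since $e_d^+=e_d^-+b\kappa_d$,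 the functional $\alpha_d^+$ extends $P_2^*e_d^+$, and $\|\alpha_d^\pm\|\le2$. Define measures on $M$ by
\[
\nu_d^\pm=\bigl(P_1^*e_d^\pm,\ \alpha_d^\pm|_{L_{\mathcal{V}}}\bigr),\qquad\sigma_d=\bigl(P_1^*\kappa_d,\ \beta_d|_{L_{\mathcal{V}}}\bigr).
\]
Then
\begin{equation}\label{eq:measures}
\nu_d^+-\nu_d^-=b\sigma_d,\qquad\|\nu_d^\pm\|\le\frac{2\theta}b+2,\qquad\|\sigma_d\|\le\frac{2\theta}b+1,\qquad\Bigl|\int g_d\,d\sigma_d\Bigr|\ge1-\varepsilon K .
\end{equation}
The first three relations follow from the definitions and $\|P_1\|\le2\theta/b$. For the last, $\beta_d(T_2x_d)=\kappa_d(P_2T_2x_d)$, so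
\[
\int g_d\,d\sigma_d=\kappa_d(P_1T_1x_d)+\kappa_d(P_2T_2x_d)+\beta_d(h_d-T_2x_d)=1+\beta_d(h_d-T_2x_d),
\]
and the last term has modulus at most $\varepsilon K$. Finally put $u_d=(|g_d|-\eta)_+$.

\medskip\noindent\emph{Step 3: boundedness.} \emph{If $d^1,\dots,d^r$ are coordinatewise distinct, then $W=\sum_{i\le r}u_{d^i}$ lies in $C_0(M)$ and $0\le W\le2K$.}
Let $|J|\le Q$ and $|c_i|\le1$. By Lemma~\ref{lem:points}(ii), $\|\sum_{i\in J}c_iT_1x_{d^i}\|\le K$ and
\[
\Bigl\|\sum_{i\in J}c_ih_{d^i}\Bigr\|\le\Bigl\|T_2\sum_{i\in J}c_ix_{d^i}\Bigr\|+Q\varepsilon K\le K+Qb\,\theta K\le K(1+2\theta)\le2K .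
\]
So $\|\sum_{i\in J}c_ig_{d^i}\|\le2K$. Given $l\in M$, choose unimodular $c_i$ with $c_ig_{d^i}(l)=|g_{d^i}(l)|$ to get $\sum_{i\in J}|g_{d^i}(l)|\le2K$. Since $\eta=2Kb\ge2K/Q$, Lemma~\ref{lem:trunc} applies with $C=2K$.

\medskip\noindent\emph{Step 4: gain.} \emph{For every $d$ there is a sign $\mathrm{s}(d)$ such that $\nu_d:=\nu_d^{\mathrm{s}(d)}$ satisfies $\int u_d\,d|\nu_d|\ge\frac{57}{128}b$.}
We have $u_d\ge|g_d|-\eta$, so by \eqref{eq:measures}, $\varepsilon\le\theta$ and $b\le\theta$,
\[
\int u_d\,d|\sigma_d|\ge\Bigl|\int g_d\,d\sigma_d\Bigr|-\eta\|\sigma_d\|\ge1-\varepsilon K-4K\theta-2Kb\ge1-7K\theta\ge\frac{57}{64}.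
\]
From $b\sigma_d=\nu_d^+-\nu_d^-$ we get $b|\sigma_d|\le|\nu_d^+|+|\nu_d^-|$, so one of the integrals $\int u_d\,d|\nu_d^\pm|$ is at least $\frac b2\cdot\frac{57}{64}$.

\medskip\noindent\emph{Step 5: from $M$ back to the interval.} \emph{For every $w\in C_0(M)$ with $\|w\|\le2K$ there is $y\in(X_b)_{\mathcal{U}}$ such that $|\int w\,d\nu_d^\pm-e_d^\pm(y)|\le4K\varepsilon$ for all $d\in\Gamma^\Lambda$ and both signs.}
By Lemma~\ref{lem:gap}(ii) there is $z\in Z_{\mathcal{V}}$ with $\|z-w_2\|\le2K\varepsilon$. Let $y=P_1w_1+P_2z$. Then $\int w\,d\nu_d^\pm=e_d^\pm(P_1w_1)+\alpha_d^\pm(w_2)$ and $e_d^\pm(y)=e_d^\pm(P_1w_1)+\alpha_d^\pm(z)$. The difference is $\alpha_d^\pm(w_2-z)$, of modulus at most $2\cdot2K\varepsilon$. The point is that $y$ does not depend on $d$, so it can be used to choose the next $d$.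

\medskip\noindent\emph{Step 6: the walk.}
Let $d^1\in\Gamma^\Lambda$ be arbitrary. Suppose that coordinatewise distinct $d^1,\dots,d^r$ have been chosen, and put
\[
W_r=\sum_{i\le r}u_{d^i},\qquad\Phi_r=\int W_r\,d|\nu_{d^r}|\ge0 .
\]
By (C4) there is $w\in C_0(M)$ with $|w|\le W_r$ and $|\int w\,d\nu_{d^r}|\ge\Phi_r-\delta$. By Step~3, $\|w\|\le2K$; let $y$ be given by Step~5. By Lemma~\ref{lem:points}(iii) there is $d^{r+1}$, with $d^1,\dots,d^{r+1}$ coordinatewise distinct, such that $|e_{d^{r+1}}^\pm(y)-e_{d^r}^{\mathrm{s}(d^r)}(y)|\le\delta$ for both signs, in particular for the sign $\mathrm{s}(d^{r+1})$, which is known only after $d^{r+1}$ is chosen. Using $|w|\le W_r$ and Step~5 twice,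
\begin{align*}
\int W_r\,d|\nu_{d^{r+1}}|&\ge\Bigl|\int w\,d\nu_{d^{r+1}}\Bigr|\ge\bigl|e_{d^{r+1}}^{\mathrm{s}(d^{r+1})}(y)\bigr|-4K\varepsilon\ge\bigl|e_{d^r}^{\mathrm{s}(d^r)}(y)\bigr|-\delta-4K\varepsilon\\
&\ge\Bigl|\int w\,d\nu_{d^r}\Bigr|-\delta-8K\varepsilon\ge\Phi_r-2\delta-8K\varepsilon .
\end{align*}
Here $2\delta=\frac b{32}$ and $8K\varepsilon=8K\theta b\le\frac b8$. Since $W_{r+1}=W_r+u_{d^{r+1}}$, Step~4 gives
\[
\Phi_{r+1}\ge\Phi_r-\frac{4b}{128}-\frac{16b}{128}+\frac{57b}{128}\ge\Phi_r+\frac b4 .
\]
So $\Phi_r\to\infty$. But Step~3 and \eqref{eq:measures} give $\Phi_r\le2K\bigl(\frac{2\theta}b+2\bigr)$ for all $r$, a contradiction.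
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis controls one loss, and none can be dropped.

The bound $b_i\le\theta b$ makes the loss $8K\varepsilon$ in Step~6 smaller than the gain, and it absorbs the $Q$ errors in Step~3. The bound $\|\tau^{-1}\|\le2\theta/b$ makes the cost $4K\theta$ of truncation on $M_1$ small in Step~4. With only $b_i\le b$ one could take $Z=X_b$, and with only $\|\tau^{-1}\|\le2/b$ one could take $R=X_b$ by \eqref{eq:norms}; in both cases $X_b$ factors with constant $1$, whatever $\theta$ is.

The bound $b\le\theta$ makes the cost $2Kb$ of truncation on $M_2$ small in Step~4. It is needed because $X_b$ factors through every $X_{b'}$ with constant $2/b$. Indeed, let $\Omega=\{\sum_na_n4^{-n}:a_n\in\{1,2\}\}$. The binary expansions of its points consist of the blocks $01$ and $10$, so they are not eventually constant; hence $\Omega\cap\Gamma=\emptyset$, the expansions are unique, and $\Omega$ is homeomorphic to $\{0,1\}^{\mathbb{N}}$. Restriction to $\Omega$ maps $X_{b'}$ into $C(\Omega)$ with norm at most $1$. Extending a function on $\Omega$ affinely across the gaps of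 $\Omega$, and by constants to the left of $\min\Omega$ and to the right of $\max\Omega$, gives a continuous function, since only finitely many gaps are longer than a given length; this is a right inverse $C(\Omega)\to C[0,1]\subset X_{b'}$ of norm $1$. By Remark~\ref{rem:cantor} and \eqref{eq:norms}, $X_b$ is $(2/b)$-isomorphic to $C(\Omega)$. Now $b=1$, $R=0$, $Z=X_\theta$ with $\theta\le\frac1{128}$ satisfy all the other hypotheses, and the constant $2$ does not exceed $1/(64\theta)$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:class}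

The first assertion is contained in Proposition~\ref{prop:Linf}; $X_A$ is infinite-dimensional because $D$ is.

\medskip\noindent\emph{(1)$\Rightarrow$(2).} If $X_A$ factors through $X_B$, then $(X_A)_{\mathcal{U}}$ factors through $(X_B)_{\mathcal{U}}$ for every $\mathcal{U}$.

\medskip\noindent\emph{(2)$\Rightarrow$(3).} Suppose that $(X_A)_{\mathcal{U}}$ factors through $(X_B)_{\mathcal{V}}$ with constant $K$ and that $\sup_{a\in A}\operatorname{dist}(a,B)=\infty$. Choose $m\ge1$ with $\theta:=2^{-m}\le1/(64K)$. We want $a\in A$ that is far from $B$, to separate the scales, and also large, to have $b\le\theta$. Choose $a\in A$ with $\operatorname{dist}(a,B)\ge m+\min B$. If $a<\min B$, then $\operatorname{dist}(a,B)=\min B-a\le\min B$, which is impossible. So $a\ge\min B$, and $a\ge a-\min B\ge\operatorname{dist}(a,B)\ge m$. Put $b=2^{-a}\le\theta$.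

The space $X_b$ is a summand of $X_A$, so it factors through $X_A$ with constant $1$. Hence $(X_b)_{\mathcal{U}}$ factors through $(X_A)_{\mathcal{U}}$ with constant $1$, and through $(X_B)_{\mathcal{V}}$ with constant $K$.

Every $k\in B$ satisfies $k\le a-m$ or $k\ge a+m$. Let $I_1$ and $I$ be the corresponding subsets of $\mathbb{N}\times B$, and let $Z_1$ and $Z$ be the $c_0$-sums of the summands of $X_B$ over $I_1$ and $I$. Then $X_B=Z_1\oplus_\infty Z$ and $(X_B)_{\mathcal{V}}=(Z_1)_{\mathcal{V}}\oplus_\infty Z_{\mathcal{V}}$. The parameters in $Z$ satisfy $2^{-k}\le2^{-a-m}=\theta b$. The parameters in $Z_1$ satisfy $2^{-k}\ge2^{-a+m}=b/\theta$, so by \eqref{eq:norms} each of these norms lies between $\|\cdot\|_\infty$ and $\frac{2\theta}b\|\cdot\|_\infty$. Therefore the identity map $Z_1\to E_1:=c_0(I_1;D)$ is onto, has norm at most $1$, and its inverse has norm at most $2\theta/b$. The same holds for its ultrapower $\tau:R=(Z_1)_{\mathcal{V}}\to(E_1)_{\mathcal{V}}$. The space $E_1$ is a closed self-adjoint subalgebra of $\ell_\infty(I_1\times[0,1])$, so $(E_1)_{\mathcal{V}}$ is a $C_0$-space by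 (C1) and (C3). Proposition~\ref{prop:key} gives $K>1/(64\theta)\ge K$, a contradiction.

\medskip\noindent\emph{(3)$\Rightarrow$(1).} Let $\operatorname{dist}(a,B)\le m$ for all $a\in A$, and choose $\pi(a)\in B$ with $|a-\pi(a)|\le m$. By \eqref{eq:norms}, the identity map of $D$ between $X_{2^{-a}}$ and $X_{2^{-\pi(a)}}$ has norm at most $2^m$ in both directions. So $X_A$ is isomorphic to the $c_0$-sum over $(n,a)\in\mathbb{N}\times A$ of the spaces $X_{2^{-\pi(a)}}$. For $k\in\pi(A)$ the summand $X_{2^{-k}}$ occurs for the indices in $\mathbb{N}\times\pi^{-1}(k)$, a countably infinite set. This is the reason for the factor $\mathbb{N}$ in the definition of $X_A$: the sum does not remember how many $a$ were sent to $k$, and it is isometric to $X_{\pi(A)}$. Thus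
\begin{equation}\label{eq:pi}
X_A\ \text{ is isomorphic to }\ X_{\pi(A)},
\end{equation}
and $X_{\pi(A)}$ is the range of a coordinate projection of norm one on $X_B$.

\medskip\noindent\emph{The last assertion.} Let $A$ and $B$ be at Hausdorff distance at most $m<\infty$. Apply \eqref{eq:pi} to $A\cup B$ in place of $A$, with $\pi$ equal to the identity on $B$. Then $\pi(A\cup B)=B$, so $X_{A\cup B}$ is isomorphic to $X_B$. Exchanging $A$ and $B$, it is isomorphic to $X_A$. So $X_A$ and $X_B$ are isomorphic. Isomorphic spaces have isomorphic ultrapowers along any common ultrafilter. Finally, if $(X_A)_{\mathcal{U}}$ and $(X_B)_{\mathcal{V}}$ are isomorphic, then (2) holds in both directions, hence so does (3), and this is finiteness of the Hausdorff distance. \hfill$\square$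

\section{Constants, $C$-spaces and the continuum}\label{sec:cons}

With $I=\emptyset$, Proposition~\ref{prop:key} shows that the trivial bounds in \eqref{eq:norms} have the right order.

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(i)] Let $0<b<b'\le1$. No ultrapower of $X_b$ factors through an ultrapower of $X_{b'}$ with constant $\frac1{64}\frac{b'}b$, whereas $d_{BM}(X_b,X_{b'})\le\frac{b'}b$.
\item[(ii)] Let $0<b<1$. No ultrapower of $X_b$ factors through a $C_0$-space with constant $\frac1{64b}$, whereas $X_b$ is $\frac2b$-isomorphic to the $C$-space $D$.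
\item[(iii)] If $A\subset\mathbb{N}_0$ is infinite, then no ultrapower of $X_A$ is isomorphic to a complemented subspace of a $C$-space, and $X_A$ does not have the ultratype of the $C$-spaces.
\end{enumerate}
\end{proposition}

\begin{proof}
The upper bounds are given by the identity map of $D$ and \eqref{eq:norms}.

(i) Apply Proposition~\ref{prop:key} with $\theta=b/b'$, which satisfies $b\le\theta<1$, with $I=\emptyset$, $R=(X_{b'})_{\mathcal{V}}$, and $\tau:R\to D_{\mathcal{V}}$ the ultrapower of the identity map. Then $\|\tau\|\le1$, $\|\tau^{-1}\|\le2/b'=2\theta/b$, and $D_{\mathcal{V}}$ is a $C_0$-space by (C3).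

(ii) Apply it with $\theta=b$, $I=\emptyset$, $R=C_0(M)$ and $\tau=\mathrm{id}$; here $\|\tau^{-1}\|\le1\le2=2\theta/b$.

(iii) Suppose $(X_A)_{\mathcal{U}}$ factors through a $C_0$-space with constant $K$. Then so does $(X_{2^{-a}})_{\mathcal{U}}$ for every $a\in A$, and (ii) gives $K>2^a/64$ for all $a\in A$ with $a\ge1$, which is impossible for infinite $A$. This covers $C$-spaces, and by (C3) it also covers their ultrapowers.
\end{proof}

\begin{remark}\label{rem:finite}
For finite $A$ the conclusion of (iii) fails: $X_A$ is isomorphic to a $C$-space. By \eqref{eq:norms} it is isomorphic to $E=c_0(\mathbb{N};D)=C_0(M)$. Splitting $D$ into the constants and the functions vanishing at $0$ shows that $E$ is isomorphic to $c_0\oplus E'$ for some $E'$. Since $c_0$ is isomorphic to its sum with a line, so is $E$; and the sum of $C_0(M)$ with a line is isomorphic to $C(M\cup\{\infty\})$, by $f\mapsto(f-f(\infty),f(\infty))$.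
\end{remark}

It remains to find many sets at mutually infinite Hausdorff distance. For $S\subset\mathbb{N}$ let $A_S=\{n!:n\in S\}$. For $n\ge2$ the distance from $n!$ to $0$ and to every other factorial is at least $n!-(n-1)!=(n-1)\,(n-1)!$, which tends to infinity. Hence, for infinite $S,S'\subset\mathbb{N}$,
\begin{equation}\label{eq:fact}
\sup_{a\in A_S}\operatorname{dist}(a,A_{S'})<\infty\iff S\setminus S'\ \text{is finite}:
\end{equation}
the elements $n!$ with $n\in S\cap S'$ contribute $0$, and those with $n\in S\setminus S'$ contribute finite distances that are unbounded exactly when there are infinitely many of them.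

\begin{proof}[Proof of Corollary~\ref{cor:continuum}]
There is a family of $2^{\aleph_0}$ infinite subsets of $\mathbb{N}$ with pairwise finite intersections: enumerate the finite binary words by $\mathbb{N}$ and take, for each infinite binary sequence, the set of its initial segments. For different $S,S'$ in the family, $S\setminus S'$ is infinite, so by \eqref{eq:fact} and Theorem~\ref{thm:main} the $\mathcal{L}_\infty$-spaces $X_{A_S}$ and $X_{A_{S'}}$ do not have the same ultratype. This proves the Conjecture. By Proposition~\ref{prop:sharp}(iii), no $X_{A_S}$ has the ultratype of the $C$-spaces. Each ultrapower of $Y_{A_S}$ is isomorphic to the corresponding ultrapower of $X_{A_S}$, so the spaces $Y_{A_S}$ have the same two properties, and Proposition~\ref{prop:Linf} gives the rest.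
\end{proof}

The same sets display an order structure. Write $X\preceq Y$ if some ultrapower of $X$ is isomorphic to a complemented subspace of some ultrapower of $Y$. By Theorem~\ref{thm:main}, $X_A\preceq X_B$ is equivalent to condition (3). Condition (3) is reflexive and transitive, and it holds in both directions exactly when the ultratypes agree; so $\preceq$ is a partial order on the ultratypes of the spaces $X_A$. Let $\mathcal{P}(\mathbb{N})/\mathrm{fin}$ be the set of subsets of $\mathbb{N}$ modulo finite symmetric difference, ordered by $[S]\le[S']$ if $S\setminus S'$ is finite.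

\begin{corollary}\label{cor:order}
For infinite $S,S'\subset\mathbb{N}$, $X_{A_S}\preceq X_{A_{S'}}$ if and only if $S\setminus S'$ is finite. The ultratypes of the spaces $X_A$, ordered by $\preceq$, contain a copy of $\mathcal{P}(\mathbb{N})/\mathrm{fin}$.
\end{corollary}

\begin{proof}
The first statement is Theorem~\ref{thm:main} with \eqref{eq:fact}. To include finite $S$, use the nonempty sets $A_S\cup\{0\}$. The argument for \eqref{eq:fact} applies to them for arbitrary $S,S'\subset\mathbb{N}$, since the element $0$ contributes $0$ and the lower bound $(n-1)\,(n-1)!$ includes the distance to $0$. So the map that sends $[S]$ to the ultratype of $X_{A_S\cup\{0\}}$ is well defined, and it preserves and reflects the order.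
\end{proof}

\section{At most a continuum}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
We view the closed unit ball $B_X$ of a Banach space $X$ as a structure of continuous first-order logic. The metric is $\rho(x,y)=\frac12\|x-y\|\in[0,1]$. The language has one binary function symbol for each pair $(\lambda,\mu)$ of rational scalars (Gaussian rational in the complex case) with $|\lambda|+|\mu|\le1$, interpreted as $(x,y)\mapsto\lambda x+\mu y$; these maps send $B_X\times B_X$ to $B_X$ and are $1$-Lipschitz for the maximum metric. The language is countable. Formulas are built from the expressions $\rho(t,t')$, with $t,t'$ terms in countably many variables, by applying continuous functions $[0,1]^n\to[0,1]$, the connectives, and the quantifiers $\sup_x$ and $\inf_x$. A sentence, that is, a formula without free variables, has a value in $[0,1]$ in each structure, and the theory of $X$ is determined by these values.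

\emph{There are at most $2^{\aleph_0}$ theories.} Fix for each $n$ a countable uniformly dense set of connectives. The formulas that use only these connectives form a countable set, and every formula is approximated by such formulas with the same free variables, uniformly over all structures and all values of the variables. This follows by induction on the formula: connectives are uniformly continuous and can be uniformly approximated, and $\sup_x$, $\inf_x$ do not increase uniform distances. So a theory is determined by the values of countably many sentences, and there are at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ theories.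

\emph{Spaces with the same theory have isometric ultrapowers.} By the Keisler--Shelah theorem for metric structures \cite[Theorem~5.7]{BBHU}, two structures with the same theory have isomorphic ultrapowers. The ultrapower of the structure $B_X$ is the structure $B_{X_{\mathcal{U}}}$, since an element of norm at most $1$ in $X_{\mathcal{U}}$ has, after rescaling the coordinates, a representative in $B_X$. So if $X$ and $Y$ have the same theory, there is an isometric bijection $\varphi$ between the unit balls of ultrapowers $X_{\mathcal{U}}$ and $Y_{\mathcal{V}}$ with $\varphi(\lambda x+\mu y)=\lambda\varphi(x)+\mu\varphi(y)$ for rational, and by continuity for all, scalars with $|\lambda|+|\mu|\le1$. In particular $\varphi(\lambda x)=\lambda\varphi(x)$ for $|\lambda|\le1$. Hence $\Phi(x)=n\varphi(x/n)$ does not depend on the integer $n\ge\max(1,\|x\|)$ and is homogeneous, and for large $n$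
\[
\Phi(x+y)=2n\,\varphi\bigl(\tfrac12\tfrac xn+\tfrac12\tfrac yn\bigr)=\Phi(x)+\Phi(y).
\]
So $\Phi$ is a linear isometry of $X_{\mathcal{U}}$ onto $Y_{\mathcal{V}}$.

Consequently the members of a family as in the theorem have pairwise different theories, and there are at most $2^{\aleph_0}$ of them. Corollary~\ref{cor:continuum} shows that the bound is attained by $\mathcal{L}_\infty$-spaces.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBHU}
Ben Yaacov, Berenstein, Henson, Usvyatsov, \emph{Model theory for metric structures}, 2008.

\bibitem{LL}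
Lazar, Lindenstrauss, Acta Math. 126 (1971).

\bibitem{SIBS}
\emph{Separably Injective Banach Spaces}, doi:10.1007/978-3-319-14741-3,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-14741-3.pdf}.

\end{thebibliography}
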